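# A localizable prime ideal that fails the second layer condition

## 1. A noetherian local domain with a cyclic module that is not separated

Throughout, "noetherian" means left and right noetherian.

**Theorem 1.** Let $k$ be any field of characteristic $0$. There is a noetherian domain $R$, a $k$-algebra, which is local with Jacobson radical $J$ and $R/J=k$, such that some cyclic right $R$-module $C$ has $\bigcap_m CJ^m\neq 0$. Consequently $N=J$ is a localizable prime ideal ($\mathcal C(J)=R\setminus J$ is the set of units), but $J$ does not satisfy the right second layer condition. Moreover, $\bigcap_m J^m=0$; $J$ does not have the right AR property; but $J$ has the left AR property and does satisfy the left second layer condition.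

The theorem disproves the following statement, which "An Introduction to Noncommutative Noetherian Rings" (https://github.com/pzadunaisky/Mathematics) lists among three well-known open questions.

**Conjecture (b).** If $R$ is a noetherian ring and $N$ a localizable semiprime ideal in $R$, then each of the primes minimal over $N$ must satisfy the second layer condition.

A prime satisfies the second layer condition if it satisfies both the left and the right version. In Theorem 1 only one side fails. Taking a product makes every minimal prime fail on some side.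

**Corollary 2.** Conjecture (b) is false. Let $R,J$ be as in Theorem 1. The localizable prime $J$ satisfies the left but not the right second layer condition, and $R^{\rm op}$ gives the mirror image. In $R\times R^{\rm op}$ the localizable semiprime ideal $J\times J^{\rm op}$ has exactly two minimal primes, $J\times R^{\rm op}$ and $R\times J^{\rm op}$. The first fails the right and the second fails the left second layer condition, so neither satisfies the second layer condition.

Conventions: scalars from $k$ are central; "fd" means finite-dimensional over $k$, "f.g." finitely generated, "f.l." of finite length. The field $k$ has characteristic $0$. We now unpack the words in the theorem.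

## 2. Ore sets, affiliated series and the second layer condition

**Definition (localizable).** For a semiprime ideal $N$ of a noetherian ring $R$, $\mathcal C(N)$ is the set of $c\in R$ whose images in $R/N$ are regular, that is, neither left nor right zero-divisors. A multiplicative set $\mathcal S$ is *right Ore* if for all $r\in R$, $s\in \mathcal S$ there are $r'\in R$, $s'\in \mathcal S$ with $rs'=sr'$; *left Ore* is the mirror image. $N$ is *right (left) localizable* if $\mathcal C(N)$ is right (left) Ore, and *localizable* if both hold.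

If $R$ is local with $R/J$ a division ring, then $\mathcal C(J)=R\setminus J$ consists of units, and a set of units is Ore on both sides (take $s'=1$, $r'=s^{-1}r$). So $J$ is localizable for free. For a contrast, let $R$ be the upper triangular $2\times2$ matrices over $k$ and $N$ the prime of matrices with $(1,1)$ entry $0$. Then $\mathcal C(N)$ is the set of matrices with $(1,1)$ entry $\neq 0$. It is right Ore: for $r$ and $s$ we have $re_{11}=r_{11}e_{11}=s\cdot(r_{11}/s_{11})e_{11}$. It is not left Ore: for $r=e_{12}$ and $s=e_{11}$, an equation $s'r=r's$ would put $s'_{11}e_{12}$ in $Re_{11}=ke_{11}$, so $s'_{11}=0$.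

**Definition (torsion).** For a prime $Q$, a right $R/Q$-module $V$ is *torsion* if every element of $V$ is killed by some element of $\mathcal C(Q)$, and *torsionfree* if no nonzero element of $V$ is killed by an element of $\mathcal C(Q)$.

**Definition (affiliated series).** An *affiliated series* of a f.g. right module $M$ is a chain $0=M_0<M_1<\dots<M_n=M$ with primes $P_1,\dots,P_n$ such that, for each $i$, $P_i$ is maximal among the annihilators of nonzero submodules of $M/M_{i-1}$ and $M_i/M_{i-1}=\operatorname{ann}_{M/M_{i-1}}(P_i)$.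

Such a maximal annihilator $Q=\operatorname{ann}(V)$ is automatically prime: it is proper, and if $\mathfrak a,\mathfrak b\supsetneq Q$ were ideals with $\mathfrak a\mathfrak b\subseteq Q$, then $V\mathfrak a\ne0$ would be a submodule with annihilator containing $\mathfrak b\supsetneq Q$. Spelled out for length two: $0\subset U\subset M$ is an affiliated series with primes $P,Q$ exactly when

- $P$ is maximal among annihilators of nonzero submodules of $M$;
- $U=\operatorname{ann}_M(P)$;
- $Q$ is maximal among annihilators of nonzero submodules of $M/U$;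
- $M/U$ is annihilated by $Q$.

Example: over $\mathbb Z$, the module $\mathbb Z/4$ has the affiliated series $0\subset 2\mathbb Z/4\subset\mathbb Z/4$ with both primes equal to $2\mathbb Z$.

**Definition (second layer condition, SLC).** A prime $P$ satisfies the *right SLC* if there is no f.g. uniform right module $M$ with an affiliated series $0\subset U\subset M$ and affiliated primes $P,Q$ such that $U$ is torsionfree over $R/P$ and $M/U$ is torsion over $R/Q$. The *left SLC* is the same with left modules.

**The commutative case.** If $R$ is commutative noetherian, every prime satisfies the SLC. In an affiliated series as above, $Q=\operatorname{ann}(V)$ for a nonzero submodule $V$ of $M/U$, and $V$ is f.g., say by $v_1,\dots,v_r$. If $M/U$ were torsion over $R/Q$, there would be $c_i\notin Q$ with $v_ic_i=0$. The product $c=c_1\cdots c_r$ kills $V$, so $c\in Q$, although $c\notin Q$ since $Q$ is prime. What breaks in general is that a f.g. torsion module over $R/Q$ can be faithful.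

## 3. The ring $k+xA$ inside the Weyl algebra

We look at a ring where the SLC fails for a visible reason, and ask whether the prime in question is localizable.

Let $A=k[y][x;d/dy]$, $xy-yx=1$, be the Weyl algebra. Recall that $A$ is a simple noetherian domain and that $A/H$ has finite length for every nonzero one-sided ideal $H$. Put $P_1=xA$ and $R_1=k+P_1$. This is a subring, $P_1$ is an ideal of it, and $R_1/P_1=k$.

*The SLC fails at $P_1$ on the right.* Since $A=\bigoplus x^ik[y]$, we may identify $M=A/xA$ with $k[y]$, with right action $g\cdot y=gy$, $g\cdot x=-g'$ (because $gx=xg-g'$). $M$ is a simple right $A$-module: by differentiating, a nonzero $g$ leads to a nonzero constant, and $1\cdot y^n=y^n$. Let $U=k\subset M$. As $1\cdot x=0$, $UP_1=0$. If $g\notin k$, then $g\cdot x\neq0$ and $g\cdot P_1=(g\cdot x)A=M$. So the $R_1$-submodules of $M$ are $0,U,M$; in particular $M$ is f.g. and uniform, $\operatorname{ann}_M(P_1)=U$, and $\operatorname{ann}(U)=P_1$. Every nonzero ideal $H$ of $R_1$ contains $P_1HP_1=x(AHxA)=xA=P_1$, because $AHxA$ is a nonzero ideal of $A$.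 Since $(M/U)P_1=M/U\ne0$, we get $\operatorname{ann}(M/U)=0$. So $0\subset U\subset M$ is an affiliated series with primes $P_1$ and $Q=0$. $U$ is torsionfree over $R_1/P_1=k$. $M/U$ is torsion over $R_1$: for $a\in A$ the right ideals $\{b:ab\in xA\}$ and $xA$ of the Ore domain $A$ are nonzero, so they share a nonzero $b$, and $b\in R_1$ kills the class of $a$.

*$R_1$ is noetherian.* Let $H\ne0$ be a right ideal of $R_1$. Then $HP_1=HxA$ is a nonzero right ideal of $A$, so $HP_1=\sum_jh_jxA\subseteq\sum_jh_jR_1$ for finitely many $h_j\in H$. The space $H/HP_1$ lies in $\{m\in A/HP_1:mx=0\}\cong\operatorname{Hom}_A(A/xA,A/HP_1)$. This is fd, as $A/HP_1$ has finite length and $\operatorname{End}_A(A/xA)=\{g\in k[y]:g'=0\}=k$. So $H$ is f.g. Now let $H\neq0$ be a left ideal of $R_1$; replacing $H$ by $H\cap P_1$ (of codimension $\le1$ in $H$) we may assume $H\subseteq P_1$. Write $AH=\sum Ah_j$ with finitely many $h_j\in H$. Then $P_1H=xAH=\sum xAh_j\subseteq\sum R_1h_j$, and $H/P_1H\subseteq(xA\cap AH)/xAH\cong\{m\in A/AH:xm=0\}\cong\operatorname{Hom}_A(A/Ax,A/AH)$ is fd for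 the same reason. So $H$ is f.g.

*But $P_1$ is not localizable.* We have $P_1^2=x(AxA)=xA=P_1$. Suppose $\mathcal S=R_1\setminus P_1=\mathcal C(P_1)$ were right Ore, and let $\Lambda=R_1\mathcal S^{-1}$, a right noetherian domain. If $p\in P_1$, $s\in \mathcal S$ and $ps'=sp'$ with $s'\in \mathcal S$, then $p'\in P_1$; so $\mathfrak m=P_1\Lambda=\{ps^{-1}\}$ is a two-sided ideal. It is proper and its complement consists of units, so $\mathfrak m=J(\Lambda)$. Now $\mathfrak m^2\supseteq P_1^2\Lambda=\mathfrak m$, so $\mathfrak m=0$ by Nakayama, contradicting $P_1\neq0$.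

So this attempt stops exactly at localizability: the ideal is idempotent because the surrounding ring $A$ is simple. We keep the recipe "$k$ plus a one-sided ideal of a larger ring, with two finiteness statements for the two noetherian conditions", and replace the simple ring $A$ by a local ring. For local rings the SLC has to be translated first.

## 4. Over a semilocal ring the SLC means that f.g. modules are separated

**Definition (separated, AR).** Over a ring with radical $J$, a right module $C$ is *separated* if $\bigcap_mCJ^m=0$. The ideal $J$ has the *right AR property* if for f.g. right modules $D\subseteq C$ there is $n$ with $CJ^n\cap D\subseteq DJ$. Similarly on the left.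

Example: over $\mathbb Z_{(p)}$ every f.g. module is separated (Krull's intersection theorem), while $\mathbb Q$, which is not f.g., satisfies $\mathbb QJ=\mathbb Q$ and is not separated.

**Proposition 3.** Let $R$ be noetherian, $J=J(R)$, $R/J$ semisimple artinian. The following are equivalent: (a) every maximal ideal satisfies the right SLC; (b) every f.g. right $R$-module is separated; (c) $J$ has the right AR property. Likewise on the left.

Preliminaries. For $M$ f.g., each $MJ^i/MJ^{i+1}$ is f.g. over $R/J$, so all $M/MJ^r$ are f.l. If $M$ is f.l., then $MJ^r=MJ^{r+1}$ for some $r$ and $MJ^r=0$ by Nakayama. If $X$ is a f.l. submodule of a separated module $C$, the chain $X\cap CJ^n$ stabilizes and has intersection $0$, so $X\cap CJ^n=0$ for some $n$. Every maximal ideal $P$ contains $J$ (otherwise $(R/P)J=R/P$, against Nakayama), so $R/P$ is simple artinian.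

**Step 1: (b)⇔(c).** *This is a direct translation.* Assume (b). Then $C/DJ$ is separated and $D/DJ$ is f.l., so $(CJ^n+DJ)\cap D=DJ$ for some $n$, whence (c). Assume (c) and let $D=\bigcap CJ^n$. Then $D=CJ^n\cap D\subseteq DJ$, so $D=0$.

**Step 2: (b)⇒(a).** *We show that a bad module cannot exist.* Let $M$ be f.g. uniform with affiliated series $0\subset U\subset M$ and primes $P,Q$, where $P$ is a maximal ideal and $M/U$ is torsion over $R/Q$. $U$ is f.g. over $R/P$, so f.l., and $U\cap MJ^n=0$ for some $n$. By uniformity $MJ^n=0$. As $Q$ is the annihilator of a nonzero submodule of $M/U$, $J^n\subseteq Q$, so $J\subseteq Q$ and $R/Q$ is simple artinian. There regular elements are units, so the torsion module $M/U$ is $0$, a contradiction.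

**Step 3: (a)⇒(b), a minimal non-separated module.** *We start from a non-separated module and cut it down until a simple submodule sits below everything.* Suppose some f.g. right module is not separated. By noetherianity it has a non-separated quotient $M$ all of whose proper quotients are separated. Put $D=\bigcap MJ^r\ne0$. If $0\neq Y\subseteq M$, then $M/Y$ is separated, so $D\subseteq Y$. Thus $D$ is simple and lies in every nonzero submodule. $M$ is not f.l., since otherwise $MJ^r=0$ for some $r$. Let $L$ be the largest f.l. submodule of $M$ (the sum of all f.l. submodules; a finite sum, as $M$ is noetherian). As $M/D$ is separated and $L/D$ is f.l., there is $r$ such that $H=MJ^r\supseteq D$ satisfies $H\cap L=D$. As $M/H$ is f.l., $H$ is not f.l. If $X/D\subseteq H/D$ is f.l., then $X$ is f.l., so $X\subseteq H\cap L=D$. So $H/D\ne0$ has no nonzero f.l. submodule.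

**Step 4: a submodule killed by a prime $Q$.** *We need the second layer to be annihilated by $Q$ and the whole module to be so too.* Let $P=\operatorname{ann}D$. It contains $J$, and $R/P$ is primitive and semisimple, so $P$ is a maximal ideal. Let $Q$ be maximal among annihilators of nonzero submodules of $H/D$ and $H'/D=\operatorname{ann}_{H/D}(Q)\neq0$. $R/Q$ is not artinian, otherwise $H'/D$ would be f.l. Also $H'QP\subseteq DP=0$. The bimodule $Q/QP$ is f.g. on both sides, and f.l. on the right since it is f.g. over $R/P$. Lenagan's theorem says: a bimodule over noetherian rings which is f.g. on both sides and f.l. on one side is f.l. on the other. So $Q/QP$ is f.l. on the left, and $J^sQ\subseteq QP$ for some $s$. (In our application $R$ is a $k$-algebra with $R/P=k$; then $Q/QP$ is fd and no theorem is needed.) Put $M''=H'J^s$. Then $M''Q\subseteq H'QP=0$. $H'$ is not f.l., and $H'/H'J^s$ is f.l., so $M''$ is not f.l.; hence $M''\supsetneq D$.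

**Step 5: $M''$ violates the SLC at $P$.** *We check the definition.* $M''$ is f.g. and uniform, as $D$ lies in every nonzero submodule. For the same reason every annihilator of a nonzero submodule of $M''$ lies in $P=\operatorname{ann}D$. $\operatorname{ann}_{M''}(P)$ is f.g. over $R/P$, so f.l., so it lies in $L\cap H=D$ and equals $D$. Every nonzero submodule of $M''/D$ has annihilator containing $Q$, hence equal to $Q$ by the maximality of $Q$. So $0\subset D\subset M''$ is an affiliated series with primes $P,Q$. $D$ is torsionfree over $R/P$, where regular elements are units. It remains to see that $M''/D$ is torsion over $R/Q$. Since $DQ=0$ and $R/Q$ is not artinian, $Q\subsetneq P$, so by Goldie's theorem $P/Q$ contains a regular element $c$ of $R/Q$, and $Dc=0$. Suppose $m\in M''$ is not torsion. Then $\operatorname{ann}_{R/Q}(m)$ contains no regular element, so by Goldie it is not essential: there is a nonzero right ideal $Z$ of $R/Q$ with $Z\cap\operatorname{ann}(m)=0$. Then $mZ\neq0$, so $D\subseteq mZ$, and there is $0\ne z\in Z$ with $mz\in D$. Now $mzc=0$, so $zc\in Z\cap\operatorname{ann}(m)=0$,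 contradicting regularity of $c$. So $M''$, and with it $M''/D$, is torsion. $\square$

For the disproof it now suffices to construct $R$ and $C$ as in the first sentence of Theorem 1.

## 5. A cocycle that is a coboundary only in the completion

This section is a plan; nothing in it is used later. Let $W$ be a local domain with $W/J(W)=k$ and $I\subseteq J(W)$ a left ideal. Then $R=k+I$ is a ring in which every $1+i$ is a unit, as $(1+i)^{-1}=1-(1+i)^{-1}i$. So $R$ is local with radical $I$ and residue field $k$: localizability costs nothing. We want $W/I\cong K$, $w\mapsto w\cdot1$, for a subring $K$ of $k[[y]]$ on which the generators of $I$ act as explicit operators.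

*One operator is not enough.* Let $I=Wx$ with $x\in J(W)$ acting on $K$ as a derivation $\delta$ with kernel $k$. In the spirit of Section 3 consider the right $R$-module $R/xI$. An element $xa\in xW$ lies in $I$ iff $\delta(a\cdot1)=0$, iff $a\in k+I$. So $xW\cap I=kx+xI$. The only new class is that of $x$, and $x\notin xI+I^2$: since $I=Wx$ and $I^2\subseteq J(W)x$, an equation $x=xbx+jx$ with $j\in J(W)$ would give $1=xb+j\in J(W)$. So inside $xW\cap I$ nothing nonzero in $R/xI$ lies in all powers of the radical.

*Two commuting operators.* Let $I=Wx+Wt$ and $G=xW+tW$, where $x,t$ commute and act on $K\subseteq\hat K=k[[y]]$ as $\delta$ and $\tau-1$. A pair $u,v\in K$ with $\delta v=(\tau-1)u$ gives $\omega=xv-tu\in G$ with $\omega\cdot1=0$, so $\omega\in G\cap I$. If $u=\delta f$ and $v=(\tau-1)f$ with $f\in K$, then $\omega$ will turn out to lie in $GI$. Suppose instead that such an $f$ exists in $\hat K$ but not in $K$. Approximating $f$ by polynomials makes $\omega$ a limit of elements of $GI$, so its class in $R/GI$ lies in every power of the radical; and $f\notin K$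 will show $\omega\notin GI$.

*Which $K$?* Take $\delta=y^2d/dy$. With $K=\hat K$ there is no $f\notin K$. With $K=k[y]_{(y)}$ something else fails: $W$ is local, so $1-x$ must act bijectively on $K$, but the solution in $\hat K$ of $(1-x)g=g-y^2g'=y$ is $g=\sum_{n\ge0}n!\,y^{n+1}$, which is not rational. (If $qg$ were a polynomial with $0\ne q=\sum_{j\le d}q_jy^j$, then $\sum_jq_j(n-j)!=0$ for all large $n$. Dividing by $(n-d)!$ gives a polynomial in $n$ of degree $d-j_0$ with leading coefficient $q_{j_0}\neq0$, where $j_0$ is the first index with $q_{j_0}\ne0$, and it vanishes for all large $n$.) So $K$ must lie in between: it must omit $f$ but be so close to $\hat K$ that $R$ is noetherian. We will take $K=\hat K\cap\ker D$ for a derivation $D$ of $k((y))$ that commutes with $\delta$ and $\tau$, has $D(f)\neq0$, and kills as much else as Zorn's lemma allows.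

## 6. The operators $\delta$ and $\tau$ on $k((y))$

Let $\hat K=k[[y]]$, $\hat F=k((y))$, $\delta=y^2\,d/dy$, and let $\tau$ be the continuous $k$-automorphism with $\tau(y)=y/(1-y)$. By the chain rule
$$\delta\tau(h)=y^2\,h'(\tau y)\,(1-y)^{-2}=h'(\tau y)\,\tau(y)^2=\tau\delta(h),$$
so $\delta\tau=\tau\delta$. On $\hat K$ we have $\tau=\exp(\delta)$: since $\delta$ raises $y$-adic order, $\exp(\delta)$ converges and is a continuous automorphism, and $\delta^n(y)=n!\,y^{n+1}$ gives $\exp(\delta)(y)=\sum y^{n+1}=y/(1-y)$. Also $\tau^j(y)=y/(1-jy)$, and $\{a\in\hat F:\delta a=0\}=k$.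

Let $\hat B=\hat F[x;\delta][T^{\pm1};\tau]$ with relations
$$xa=ax+\delta(a),\qquad Ta=\tau(a)T,\qquad xT=Tx\qquad(a\in\hat F),\tag{1}$$
and put $t=T-1$. $\hat B$ is a noetherian domain, with left $\hat F$-basis and right $\hat F$-basis $x^iT^j$ ($i\geq0$, $j\in\mathbb Z$). $\hat F$ is a left $\hat B$-module with $x,T$ acting as $\delta,\tau$; it is simple, already over $\hat F$.

**Lemma 4.** If $0\neq b\in\hat B$ and $n\in\mathbb Z$, then $b(y^n\hat K)\ne0$.

*Proof.* Let $\mathfrak a=\{b:b(y^n\hat K)=0\text{ for some }n\}$. Each $c\in\hat B$ maps $y^m\hat K$ into $y^{m-r}\hat K$ for some $r=r(c)$ and all $m$. So if $b$ kills $y^n\hat K$, then $bc$ kills $y^{n+r}\hat K$; and $cb$ kills $y^n\hat K$. Thus $\mathfrak a$ is a two-sided ideal, and $1\notin\mathfrak a$. Suppose $\mathfrak a\ne0$. Choose $0\ne b=\sum_jL_jT^j\in\mathfrak a$, $L_j\in\hat F[x;\delta]$, with fewest nonzero $L_j$, with $L_0\ne0$ (multiply by a power of $T$), and then with $\deg_xL_0$ minimal. Now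
$$by-yb=\sum_j\bigl(L_j\tau^j(y)-yL_j\bigr)T^j\in\mathfrak a .$$
If $d=\deg L_0\ge1$ and $L_0=ax^d+\cdots$, then $L_0y-yL_0=d\,a\,\delta(y)x^{d-1}+\cdots$ is nonzero of degree $d-1$, as the characteristic is $0$. This contradicts the choice of $b$. So $L_0\in\hat F^*$, the term with $j=0$ in $by-yb$ is $0$, and $by-yb$ has fewer terms, so it is $0$. Comparing leading coefficients in $L_j\tau^j(y)=yL_j$, $L_j\ne0$ forces $y/(1-jy)=y$, i.e. $j=0$. Then $b=L_0$ is a unit in $\mathfrak a$, a contradiction. $\square$

**Lemma 5.** There is $f\in\hat K$ such that the $\delta^i\tau^jf$ ($i\ge0$, $j\in\mathbb Z$) are algebraically independent over $k(y)$.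

*Proof.* *First let $k=\mathbb Q$.* There are countably many nonzero polynomials $A\in\mathbb Q[y][X_{ij}]$. Each $Z_A=\{f\in\hat K:A(\delta^i\tau^jf)=0\}$ is $y$-adically closed, since $\delta,\tau^{\pm1}$ and the ring operations are continuous. $\hat K$ is a complete metric space, so by Baire's theorem it suffices that no $Z_A$ contains a ball $f_0+y^n\hat K$; then some $f$ lies in no $Z_A$.

Suppose one does. Then $A'(X)=A(X_{ij}+\delta^i\tau^jf_0)$ is a nonzero polynomial over $\hat K$ that vanishes at $(\delta^i\tau^jh)$ for all $h\in y^n\hat K$. Replacing $h$ by $ch$, $c\in\mathbb Q$, shows that its homogeneous components vanish there too. With $n$ fixed, let $A_d\ne0$ be a homogeneous polynomial over $\hat F$ of minimal degree $d$ with this vanishing property. As nonzero constants do not vanish, $d\ge1$. For $h,g\in y^n\hat K$ the coefficient of $c$ in $A_d$ evaluated at $h+cg$ is $0$, that is,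
$$\sum_{i,j}\frac{\partial A_d}{\partial X_{ij}}(h)\,\delta^i\tau^jg=0 .$$
So $\sum\frac{\partial A_d}{\partial X_{ij}}(h)\,x^iT^j\in\hat B$ kills $y^n\hat K$. By Lemma 4 it is $0$, so every partial derivative of $A_d$ vanishes at every $h\in y^n\hat K$. By minimality of $d$ all partial derivatives are $0$, so $A_d=0$ by Euler's formula, a contradiction.

*General $k$.* Take this $f\in\mathbb Q[[y]]$. The map $k\otimes_{\mathbb Q}\mathbb Q((y))\to k((y))$ is injective: if $\sum c_ih_i=0$ with $c_i\in k$ independent over $\mathbb Q$, compare coefficients. The monomials in $y$ and the $\delta^i\tau^jf$ are independent over $\mathbb Q$, hence over $k$. $\square$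

## 7. A derivation with a large kernel, and the discrete valuation ring $K$

Let $M=\Omega_{\hat F/k(y)}=\Omega_{\hat F/k}/\hat F\,dy$.

**Step 1: $M$ is a left $\hat B$-module.** *This lets $x$ and $T$ act on differentials.* Write $\Omega_{\hat F/k}=\mathfrak i/\mathfrak i^2$, where $\mathfrak i$ is the kernel of multiplication $\mu:\hat F\otimes_k\hat F\to\hat F$ and $db=1\otimes b-b\otimes1$. The derivation $\tilde\delta=\delta\otimes1+1\otimes\delta$ satisfies $\mu\tilde\delta=\delta\mu$, so it preserves $\mathfrak i$ and $\mathfrak i^2$; the automorphisms $\tau^{\pm1}\otimes\tau^{\pm1}$ do too. This gives well-defined operators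
$$x(a\,db)=\delta(a)\,db+a\,d(\delta b),\qquad T^{\pm1}(a\,db)=\tau^{\pm1}(a)\,d(\tau^{\pm1}b).$$
They satisfy (1), and they preserve $\hat F\,dy$ because $\delta(y)=y^2$ and $\tau^{\pm1}(y)=y/(1\mp y)$ lie in $k(y)$. So $M$ is a left $\hat B$-module, with $d(\delta a)=x\,da$ and $d(\tau^{\pm1}a)=T^{\pm1}da$.

**Step 2: $\hat B\,df$ is free.** *This gives room to choose what to kill.* In characteristic $0$ the differentials of elements algebraically independent over $k(y)$ are linearly independent over $\hat F$ in $\Omega_{\hat F/k(y)}$. By Lemma 5 the elements $x^iT^jdf=d(\delta^i\tau^jf)$ are $\hat F$-independent, so $\hat B\,df$ is free on $df$.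

**Step 3: kill as much as possible except $df$.** Let $X_0=\hat Bx\,df+\hat Bt\,df$. The left ideal $\hat Bx+\hat Bt$ kills $1\in\hat F$, so it does not contain $1$, and $df\notin X_0$ by Step 2. By Zorn choose a submodule $X\supseteq X_0$ of $M$ maximal with respect to $df\notin X$. Let $e$ be the image of $df$ in $M/X$. Then $e\neq0$, $xe=0$, $Te=e$. The map $\hat F\to \hat Be$, $a\mapsto ae$, is $\hat B$-linear, surjective, and nonzero on a simple module, so $\hat Be=\hat Fe\cong\hat F$. By maximality of $X$ every nonzero submodule of $M/X$ contains $e$. Let $E$ be the injective hull of the $\hat B$-module $M/X$. Then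

**(P)** $\hat Fe\cong\hat F$ is simple and essential in the injective left $\hat B$-module $E$.

**Step 4: the derivation $D$ and the fields.** The composite $D:\hat F\to M\to M/X\subseteq E$ is a derivation with
$$D(k(y))=0,\qquad D\delta=xD,\qquad D\tau^{\pm1}=T^{\pm1}D,\qquad D(f)=e\ne0.\tag{2}$$
Put $F=\ker D$. It is a subfield containing $k(y)$ and stable under $\delta,\tau^{\pm1}$. Moreover
$$f\notin F,\qquad u:=\delta f\in F,\qquad v:=\tau f-f\in F,\tag{3}$$
since $D(u)=xe=0$ and $D(v)=Te-e=0$. Put $K=F\cap\hat K$. As $y\in F$ and $k\subseteq F$, $K$ is a discrete valuation ring with uniformizer $y$ and residue field $k$, $F=K[y^{-1}]$, and $y^n\hat K\cap F=y^nK$. It is stable under $\delta,\tau^{\pm1}$, with $\delta(K)\subseteq yK$ and $(\tau-1)K\subseteq yK$, and $u,v\in K$.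

Let $B=F[x;\delta][T^{\pm1};\tau]\subseteq\hat B$. For $a\in F$, $D(ab)=aD(b)$; with (2), $D$ is left $B$-linear. So it induces an injective left $B$-linear map
$$\hat F/F\hookrightarrow E.\tag{4}$$
This is the smallness of $\hat F/F$ that Section 12 uses.

## 8. The local ring $W$

Let $W_0=K[x;\delta][T^{\pm1};\tau]$, a noetherian domain, and let $\hat W_0$ be the same ring with $\hat K$ in place of $K$. Then $W_0[y^{-1}]=B$ and $\hat W_0[y^{-1}]=\hat B$. We have $W_0=\bigoplus Kx^iT^j=\bigoplus x^iT^jK$. Thus $W_0=K\otimes_kk[x,T^{\pm1}]$ as (left $K$, right $k[x,T^{\pm1}]$)-bimodule and $W_0=k[x,T^{\pm1}]\otimes_kK$ as (left $k[x,T^{\pm1}]$, right $K$)-bimodule.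

**Step 1: $y$ is normal.** *This is the source of all Artin–Rees arguments below.* From $xy=y(x+y)$ and $Ty=y(1-y)^{-1}T$ we get $yw=\alpha(w)y$ for the automorphism $\alpha$ (conjugation by $y$) with $\alpha|_K=\mathrm{id}$, $\alpha(x)=x-y$, $\alpha(T)=T(1+y)^{-1}$; its inverse sends $x\mapsto x+y$, $T\mapsto(1-y)^{-1}T$. As $\delta(K)$ and $(\tau-1)K$ lie in $yK$, $W_0/yW_0=k[x,T^{\pm1}]$ is commutative. Let
$$P=yW_0+xW_0+tW_0,$$
the preimage of the ideal $(x,t)$; so $W_0/P=k$. Let $S=W_0\setminus P$, a multiplicative set. Since $\alpha(x)$ and $\alpha(t)=T((1+y)^{-1}-1)+t$ lie in $P$, $\alpha$ preserves $P$ (as does $\alpha^{-1}$), it is the identity on $W_0/P$, and $\alpha(S)=S$. Write $\hat P,\hat S$ for the hatted versions. As $\hat P\cap W_0=P$, $S\subseteq\hat S$.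

**Lemma 6 (AR for $y$).** Let $y$ be a normal regular element of a noetherian ring, $yw=\alpha(w)y$ with $\alpha$ an automorphism. If $D'\subseteq C$ are f.g. right modules, then $Cy^{n+1}\cap D'\subseteq D'y$ for some $n$, and then for all larger $n$. Similarly on the left.

*Proof.* $E_n=\{c\in C:cy^n\in D'\}$ is a submodule, since $cwy^n=cy^n\alpha^{-n}(w)$, and the $E_n$ ascend. Let $E_n=E_{n+1}$. If $cy^{n+1}\in D'$, then $cy^n\in D'$, so $cy^{n+1}\in D'y$. The sets $Cy^m$ descend, which gives larger $n$. On the left use $y^nwc=\alpha^n(w)y^nc$. $\square$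

**Step 2: $S$ is left and right Ore in $W_0$, and $\hat S$ in $\hat W_0$.** *This permits localization at the complement of $P$.* Let $s\in S$, $C=W_0/sW_0$, $c\in C$. $C/Cy$ is cyclic over the commutative ring $W_0/yW_0$ with generator killed by $s$, so it is killed by $s$: $Cs\subseteq Cy$. Since $c'y^i\alpha^{-i}(s)=c'sy^i$, $\alpha^{-i}(s)$ maps $Cy^i$ into $Cy^{i+1}$. So for each $n$ the element $s'=s\,\alpha^{-1}(s)\cdots\alpha^{-(n-1)}(s)\in S$ satisfies $Cs'\subseteq Cy^n$. Choose $n$ by Lemma 6 with $Cy^n\cap cW_0\subseteq cW_0y$. Then $cs'\in cW_0y=cyW_0$, so $c(s'-yw)=0$ for some $w$, and $s'-yw\in S$. If $c$ is the class of $r$, this reads $r(s'-yw)\in sW_0$: the right Ore condition. On the left use $C=W_0/W_0s$, $\alpha^i(s)y^ic'=y^isc'$ and $s'=\alpha^{n-1}(s)\cdots\alpha(s)s$. The same proof works with hats.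

**Step 3: the ring $W$.** Let $W=S^{-1}W_0=W_0S^{-1}$, a noetherian domain. If $s'p=p's$ with $s,s'\in S$, then modulo $P$ we see $p\in P\iff p'\in P$. So $PS^{-1}=S^{-1}P$ is a two-sided ideal $PW$; it is proper and its complement consists of units. It meets $W_0$ in $P$, and elements of $S$ become nonzero scalars in the quotient, so $W/PW=k$. Thus $W$ is local with $J(W)=PW$ and $W/J(W)=k$. As $\alpha(S)=S$, $y$ is normal in $W$, and $W/yW=k[x,T^{\pm1}]_{(x,t)}$ is commutative noetherian local.

**Lemma 7.** Let a vector space $V$ be complete and separated for a descending filtration $V=V_0\supseteq V_1\supseteq\cdots$, and let $\varphi:V\to V$ be linear, preserve each $V_i$, and be bijective on each $V_i/V_{i+1}$. Then $\varphi$ is bijective.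

*Proof.* If $v\in V_i\setminus V_{i+1}$, then $\varphi(v)\notin V_{i+1}$; so $\varphi$ is injective. Given $b$, choose successively $v_i\in V_i$ with $b-\varphi(v_0+\dots+v_i)\in V_{i+1}$. For $v=\sum v_i$ we get $b-\varphi(v)\in V_{i+1}$ for all $i$, so $\varphi(v)=b$. $\square$

**Step 4: $S$ acts bijectively on $K$.** *This makes $K$ a $W$-module, which $k[y]_{(y)}$ in Section 5 was not.*

(i) *$\hat S$ acts bijectively on $\hat K$ and $\hat F$.* On $y^n\hat K/y^{n+1}\hat K\cong k$ ($n\in\mathbb Z$), $y,x,t$ act as $0$: $\delta$ raises the order, and $\tau(y^n)=y^n(1-y)^{-n}$. So $\hat P$ acts as $0$ and $s\in\hat S$ as a nonzero scalar. By Lemma 7, $s$ is bijective on every $y^m\hat K$, hence on $\hat K$ and on $\hat F=\bigcup y^m\hat K$.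

(ii) *$S$ acts injectively on $E$.* Let $0\ne m\in E$ with $sm=0$. By (P) there is $b=y^{-n}b_0\in\hat B$, $b_0\in\hat W_0$, with $0\neq bm\in\hat Fe$. By Step 2 choose $s''\in\hat S$, $b'\in\hat W_0$ with $s''b_0=b's$. Then $s''(y^nbm)=b'sm=0$, although $0\ne y^nbm\in\hat Fe\cong\hat F$, against (i).

(iii) *$S$ acts bijectively on $K$.* Injectivity is clear from (i). Given $b\in K$ there is $g\in\hat K$ with $sg=b$. Then $sD(g)=D(sg)=D(b)=0$, so $D(g)=0$ by (ii), and $g\in F\cap\hat K=K$.

**Step 5: the left ideal $I$.** Since $W_0=K\oplus(W_0x+W_0t)$, the map $w\mapsto w\cdot1$ induces $W_0/(W_0x+W_0t)\cong K$. By Step 4 localization does not change $K$, so we get $W/I\cong K$ as left $W$-modules, where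
$$I:=Wx+Wt=\{w\in W:w\cdot1=0\}\subseteq J(W),\qquad W=K\oplus I.\tag{5}$$

## 9. The ring $R=k+I$ is a local domain and left noetherian

Let $R=k+I$. It is a subring of $W$ since $I$ is a left ideal of $W$, and $RI=WI=I$. For $i\in I\subseteq J(W)$, $(1+i)^{-1}=1-(1+i)^{-1}i\in R$. So $I$ is an ideal of $R$ whose complement consists of units: $R$ is a local domain with $J:=J(R)=I$ and $R/J=k$.

**Lemma 8.** For every f.g. left $W$-module $V$, the space $V^I:=\{v:Iv=0\}=\{v:xv=tv=0\}$ is fd.

*Proof.* The functor $V\mapsto V^I=\operatorname{Hom}_W(W/I,V)$ is left exact. If $yV=0$, then $V$ is f.g. over the local ring $W/yW$, whose maximal ideal is generated by $x,t$, and $V^I$ is its socle, which is fd. In general the $y$-torsion submodule of $V$ is f.g., so killed by a power of $y$, and it is filtered by the $\operatorname{ann}(y^i)$ with factors killed by $y$. By left exactness we may assume that $V$ is $y$-torsionfree, $V\subseteq V[y^{-1}]$.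

If $v_1,\dots,v_m\in V^I$ are $k$-independent, they are $F$-independent in $V[y^{-1}]$. Otherwise take a shortest relation $\sum a_iv_i=0$, scaled so that one coefficient, say $a_1$, is $1$. Applying $x$ gives the shorter relation $\sum\delta(a_i)v_i=0$, so all $\delta(a_i)=0$ and all $a_i\in k$, a contradiction. As $W=K+I$, $Wv_i=Kv_i$, so $Fv_i=W[y^{-1}]v_i$ is a submodule of $V[y^{-1}]$. If $V^I$ were infinite-dimensional, the noetherian $W[y^{-1}]$-module $V[y^{-1}]$ would contain an infinite direct sum of nonzero submodules, a contradiction. $\square$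

**Proposition 9.** $R$ is left noetherian.

*Proof.* A left ideal not inside $I$ contains a unit. Let $H\subseteq I$ be a left ideal of $R$. Then $IH=\sum_{h\in H}Ih$ is a sum of left ideals of $W$, so $IH=\sum_jIh_j\subseteq\sum_jRh_j$ for finitely many $h_j\in H$. And $H/IH\subseteq(W/IH)^I$ is fd by Lemma 8. So the $h_j$ and lifts of a basis of $H/IH$ generate $H$. $\square$

## 10. Right noetherianity reduces to two Tor groups

**Proposition 10.** For every right ideal $G$ of $W$, $\operatorname{Tor}_1^W(W/G,W/I)\cong(G\cap I)/GI$ is fd.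

The isomorphism is standard: by $0\to G\to W\to W/G\to0$ this Tor is the kernel of $G/GI\to W/I$.

**Corollary 11.** $R$ is right noetherian.

*Proof from Proposition 10.* Let $H\subseteq I$ be a right ideal of $R$ and $G=HW=\sum_jh_jW$ (finite, $h_j\in H$). Since $WI=I$, $HI=HWI=GI=\sum h_jI\subseteq\sum h_jR$. And $H/HI\subseteq(G\cap I)/GI$ is fd. So $H$ is f.g. $\square$

*Reduction of Proposition 10.* Let $N_0=W_0/(G\cap W_0)$. Then $W/G=N_0\otimes_{W_0}W$. As $W$ is flat over $W_0$, tensoring a free resolution of $N_0$ with $W$ gives $\operatorname{Tor}_1^W(W/G,K)=\operatorname{Tor}_1^{W_0}(N_0,K)$. From $0\to K\to\hat K\to\hat K/K\to0$ we have the exact sequence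
$$\operatorname{Tor}_2^{W_0}(N_0,\hat K/K)\to\operatorname{Tor}_1^{W_0}(N_0,K)\to\operatorname{Tor}_1^{W_0}(N_0,\hat K).\tag{6}$$
So it suffices that the outer terms are fd for every f.g. right $W_0$-module $N_0$. This is done in Propositions 15 and 18.

## 11. $\operatorname{Tor}_1$ with $\hat K$, by a skew power series ring

Over $\hat K$ the operators $x=\delta$ and $T=\exp(\delta)$ are both expressed through $y$ and $\theta=y\,d/dy$. Let $\mathcal O$ be the ring of all $\sum_{j\ge0}y^jp_j(\theta)$, $p_j\in k[\theta]$, with $\theta y=y(\theta+1)$: the $y$-adic completion of a skew polynomial ring over $k[\theta]$. From $(y^ip)(y^jq)=y^{i+j}p(\theta+j)q(\theta)$ it is a domain (compare lowest terms). Also $y\mathcal O=\mathcal Oy$, $\mathcal O/y\mathcal O=k[\theta]$, $\mathcal O$ is $y$-adically complete and separated, and $1+y\mathcal O$ consists of units (geometric series). Write $yw=\beta(w)y$, so $\beta(y)=y$ and $\beta(\theta)=\theta-1$.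

**Lemma 12.** $\mathcal O$ is noetherian, and every f.g. right $\mathcal O$-module $Y$ is $y$-adically separated and complete.

*Proof.* Let $\mathcal L$ be a right ideal. The right ideals $\{a:ay^n\in \mathcal L\}$ ascend; let $\mathcal L_n$ be their images in $k[\theta]$, and $\mathcal L_n=\mathcal L_{n_0}$ for $n\ge n_0$. For $n\le n_0$ choose finitely many $a_{n,i}$ with $a_{n,i}y^n\in \mathcal L$ whose images generate $\mathcal L_n$. Let $c=ay^n\in \mathcal L$ and $n'=\min(n,n_0)$. Then $a\equiv\sum_ia_{n',i}r_i$ mod $y\mathcal O$, and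
$$a_{n',i}r_iy^n=(a_{n',i}y^{n'})\,\beta^{-n'}(r_i)\,y^{n-n'} .$$
So modulo $\sum_i(a_{n',i}y^{n'})\mathcal Oy^{n-n'}$, $c$ is congruent to an element of $\mathcal L\cap\mathcal Oy^{n+1}$. Start with $n=0$ and iterate. For each $i$ the coefficients to the right of $a_{n_0,i}y^{n_0}$ form a convergent series, so by completeness and separatedness every $c\in \mathcal L$ lies in $\sum_{n\le n_0,i}a_{n,i}y^n\mathcal O$. So $\mathcal O$ is right noetherian. As $\mathcal O^{\rm op}\cong\mathcal O$ via $y\mapsto y$, $\theta\mapsto-\theta$, it is left noetherian.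

Let $D'=\bigcap Yy^n$. By Lemma 6, $D'\subseteq D'y$, so $D'=0$ by Nakayama, since $y\mathcal O\subseteq J(\mathcal O)$. After passing to a subsequence, a Cauchy sequence is given by the partial sums of a series $\sum_nu_ny^n$ with $u_n=\sum_ig_ia_{n,i}$ for a finite generating set $(g_i)$. It converges to $\sum_ig_i\bigl(\sum_na_{n,i}y^n\bigr)$. $\square$

**Lemma 13.** There is an injective ring homomorphism $\psi:W_0\to\mathcal O$ with $\psi|_K$ the inclusion $K\subseteq k[[y]]$, $\psi(x)=y\theta$, $\psi(T^{\pm1})=\exp(\pm y\theta)$. There is an $\mathcal O$-module structure on $\hat K$, compatible via $\psi$ with that of $W_0$, and an exact sequence of left $\mathcal O$-modules $0\to\mathcal O\xrightarrow{\cdot\theta}\mathcal O\to\hat K\to0$.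

*Proof.* $\mathcal O$ acts on $\hat K$ by multiplication by $y$ and $p(\theta)y^i=p(i)y^i$ (continuously extended). The action is faithful: if $\sum_jp_j(i)y^{i+j}=0$ for all $i\ge0$, each $p_j$ has infinitely many zeros, so $p_j=0$. The map $\mathcal O\to\hat K$, $w\mapsto w\cdot1=\sum p_j(0)y^j$, is surjective with kernel $\{w:\theta\mid p_j\ \forall j\}=\mathcal O\theta$. On $\hat K$ the element $x$ acts as $\delta=y\theta$, and $T^{\pm1}$ acts as
$$\exp(\pm y\theta)=\sum_n(\pm1)^n\,y^n\,\frac{\theta(\theta+1)\cdots(\theta+n-1)}{n!}\in\mathcal O ,$$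
since $(y\theta)^n=y^n\theta(\theta+1)\cdots(\theta+n-1)$. So all operators on $\hat K$ coming from $W_0$ lie in the image of $\mathcal O$ in $\operatorname{End}_k(\hat K)$, which is a copy of $\mathcal O$. This defines $\psi$. It is injective because $W_0\subseteq\hat B$ acts faithfully on $\hat K$ by Lemma 4. $\square$

**Lemma 14.** Let $Y$ be a f.g. right $\mathcal O$-module and $\theta_Y:Y\to Y$, $u\mapsto u\theta$ (a $k$-linear map). Then $\ker\theta_Y$ is fd, and if $Y$ is torsion, $\operatorname{coker}\theta_Y$ is fd.

*Proof.* *Case $Yy^m=0$.* If $m=1$, $Y$ is a f.g. $k[\theta]$-module and both spaces are fd. In general filter by the submodules $Yy^i$.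

*Case $Y$ torsion and $y$-torsionfree.* Let $Y=\sum u_i\mathcal O$. Each $u_i$ is killed by some $g=g_0y^m\ne0$ with $g_0\notin y\mathcal O=\mathcal Oy$. Then $u_ig_0=0$, so $u_i\mathcal O/u_i\mathcal Oy$ is a quotient of $k[\theta]/(\bar g_0)$, where $\bar g_0\ne0$. Hence $Y/Yy$ is fd. As $uy^n\theta=u(\theta-n)y^n$, $\theta_Y$ preserves $Yy^n$ and acts on $Yy^n/Yy^{n+1}\cong Y/Yy$ as $\theta-n$, which is bijective for $n\ge n_0$, since $\theta$ has finitely many eigenvalues on $Y/Yy$. By Lemmas 12 and 7, $\theta_Y$ is bijective on $Yy^{n_0}$. So its kernel and cokernel on $Y$ are those on the fd space $Y/Yy^{n_0}$.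

*Case $Y$ torsion.* The $y$-torsion submodule is f.g., so killed by some $y^m$, and the quotient by it is $y$-torsionfree. Combine the two cases by the snake lemma.

*General $Y$.* Let $t(Y)$ be the torsion submodule. Multiplication by $\theta\neq0$ is injective on $Y/t(Y)$, so $\ker\theta_Y=\ker\theta_{t(Y)}$. $\square$

**Proposition 15.** $\operatorname{Tor}_1^{W_0}(N_0,\hat K)$ is fd for every f.g. right $W_0$-module $N_0$.

*Proof.* Let $H_i=\operatorname{Tor}_i^{W_0}(N_0,\mathcal O)$, with $\mathcal O$ a left $W_0$-module via $\psi$. Using a resolution of $N_0$ by f.g. free modules, $H_i$ is a f.g. right $\mathcal O$-module. *$H_1$ is torsion:* as $\psi$ is injective, the division ring of fractions $Q(\mathcal O)$ contains $Q(W_0)$. It is a left vector space over $Q(W_0)$, and $Q(W_0)$ is flat over $W_0$, so $Q(\mathcal O)$ is flat as a left $W_0$-module. As $Q(\mathcal O)$ is flat over $\mathcal O$, $H_1\otimes_{\mathcal O}Q(\mathcal O)=\operatorname{Tor}_1^{W_0}(N_0,Q(\mathcal O))=0$. The sequence in Lemma 13 gives, by the long exact sequence,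
$$0\to H_1/H_1\theta\to\operatorname{Tor}_1^{W_0}(N_0,\hat K)\to\ker(\theta_{H_0})\to0 .$$
Both ends are fd by Lemma 14. $\square$

## 12. $\operatorname{Tor}_2$ with $\hat K/K$, by duality into $E$

**Step 1: pass from $W_0$ to $B$.** *Now (4) becomes usable.* Since $\hat K+F=\hat F$ and $\hat K\cap F=K$, $\hat K/K\cong\hat F/F$, which is a $B$-module. $B=W_0[y^{-1}]$ is flat over $W_0$, so $\operatorname{Tor}_2^{W_0}(N_0,\hat K/K)=\operatorname{Tor}_2^B(N_1,\hat F/F)$ with $N_1=N_0\otimes_{W_0}B$.

**Lemma 16.** $\operatorname{Tor}_3^B(N,-)=0$ for every right $B$-module $N$.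

*Proof.* Let $A_0=F[x;\delta]$, a left and right principal ideal domain; $B=A_0[T^{\pm1};\tau]$ is free over $A_0$. Define a right $B$-linear map
$$\varphi:N\otimes_{A_0}B\to N\otimes_{A_0}B,\qquad n\otimes b\mapsto nT^{-1}\otimes Tb-n\otimes b .$$
It is well defined: $naT^{-1}\otimes Tb=nT^{-1}\tau(a)\otimes Tb=nT^{-1}\otimes Tab$ for $a\in A_0$. Identify $n\otimes T^j$ with $(nT^j)z^j\in N[z^{\pm1}]$. Then $\varphi$ becomes multiplication by $z-1$, and the product map $N\otimes_{A_0}B\to N$ becomes $z\mapsto1$. So
$$0\to N\otimes_{A_0}B\xrightarrow{\varphi}N\otimes_{A_0}B\to N\to0$$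
is exact. As $\operatorname{Tor}_i^B(N\otimes_{A_0}B,-)=\operatorname{Tor}_i^{A_0}(N,-)=0$ for $i\ge2$, the long exact sequence gives $\operatorname{Tor}_3^B(N,-)=0$. $\square$

**Step 2: embed into a Tor with $E$ and dualize.** *Injectivity of $E$ turns Tor into a Hom group.* By Lemma 16, applied to the cokernel of (4),
$$\operatorname{Tor}_2^B(N_1,\hat F/F)\hookrightarrow\operatorname{Tor}_2^B(N_1,E)=\operatorname{Tor}_2^{\hat B}(N_2,E),\qquad N_2=N_1\otimes_B\hat B .$$
The equality holds because $\hat B=\bigoplus x^iT^j\hat F\cong B\otimes_F\hat F$ is free as a left $B$-module. $N_2$ is f.g.; let $L_\bullet$ be a resolution of it by f.g. free right $\hat B$-modules. For $L$ f.g. free there is a natural isomorphism $L\otimes_{\hat B}E\cong\operatorname{Hom}_{\hat B}(\operatorname{Hom}_{\hat B}(L,\hat B),E)$. Since $\operatorname{Hom}_{\hat B}(-,E)$ is exact, it commutes with taking homology, and so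
$$\operatorname{Tor}_2^{\hat B}(N_2,E)\cong\operatorname{Hom}_{\hat B}(Y,E),\qquad Y=\operatorname{Ext}^2_{\hat B}(N_2,\hat B),\tag{7}$$
where $Y$ is a f.g. left $\hat B$-module.

**Lemma 17.** $\dim_{\hat F}Y<\infty$.

*Proof.* Let $A_1=\hat F[x;\delta]$, $A_2=\hat F[T^{\pm1};\tau]$ (noetherian domains, hence Ore), $C_i=A_i\setminus0$. *Both $C_i$ are left and right Ore in $\hat B$.*

- $C_1$: let $c\in C_1$, $b=\sum_ja_jT^j$, $a_j\in A_1$. Extend $\tau$ to $A_1$ by $\tau(x)=x$. The left ideals $\{r\in A_1:ra_j\in A_1\tau^j(c)\}$, for the finitely many $j$ involved, are nonzero. So they share some $c'\ne0$, say $c'a_j=a_j'\tau^j(c)$. Then $c'b=\sum a_j'\tau^j(c)T^j=\bigl(\sum a_j'T^j\bigr)c$. On the right write $b=\sum T^ja_j$ and solve $a_jc'=\tau^{-j}(c)a_j'$.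
- $C_2$: $\hat B=A_2[x;\delta']$ with $\delta'(\sum a_jT^j)=\sum\delta(a_j)T^j$. Let $c\in C_2$. By induction on $\deg_xb$ we find $c'\in C_2$ with $c'b\in\hat Bc$; for $b=0$ this is trivial. Let $b=ax^n+\cdots$, $0\ne a\in A_2$, and choose $c_1\in C_2$, $a_1\in A_2$ with $c_1a=a_1c$. Then $c_1b-a_1x^nc$ has degree $<n$, so $c_2(c_1b-a_1x^nc)\in\hat Bc$ for some $c_2\in C_2$, and $c_2c_1b\in\hat Bc$. On the right, write the coefficients on the right.

*$Y$ is torsion for both.* The localizations $\hat B'$ are $\operatorname{Frac}(A_1)[T^{\pm1};\tau]$ and $\operatorname{Frac}(A_2)[x;\delta']$, left and right principal ideal domains, so of global dimension $\le1$. For $L$ f.g. free, $\hat B'\otimes_{\hat B}\operatorname{Hom}_{\hat B}(L,\hat B)=\operatorname{Hom}_{\hat B'}(L\otimes_{\hat B}\hat B',\hat B')$, and $\hat B'$ is flat on both sides. So $\hat B'\otimes_{\hat B}Y=\operatorname{Ext}^2_{\hat B'}(N_2\otimes_{\hat B}\hat B',\hat B')=0$. Hence each $w\in Y$ is killed by an element of $C_1$ and by an element of $C_2$.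

*Dimension count.* Let $w\in Y$. An element of $C_1$ of degree $n$ killing $w$ gives $A_1w=\sum_{i<n}\hat Fx^iw$. An element of $C_2$ killing $w$ may be multiplied by a power of $T$ to have the form $\sum_{0\le j\le m}a_jT^j$ with $a_0,a_m\ne0$; so $A_2w=\sum_{0\le j<m}\hat FT^jw$. As $\hat B=\sum_ix^iA_2$, we get $\hat Bw=\sum_{i\ge0,\,0\le j<m}\hat Fx^iT^jw$. Further $x^iT^jw=T^jx^iw\in\sum_{i'<n}\hat FT^jx^{i'}w$. So $\dim_{\hat F}\hat Bw\le nm$. As $Y$ is f.g., $\dim_{\hat F}Y<\infty$. $\square$

**Proposition 18.** $\operatorname{Tor}_2^{W_0}(N_0,\hat K/K)$ is fd for every f.g. right $W_0$-module $N_0$.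

*Proof.* By Steps 1 and 2 it embeds in $\operatorname{Hom}_{\hat B}(Y,E)$, and by Lemma 17, $Y$ has finite length over $\hat B$. Let $\Sigma$ be a simple $\hat B$-module. The image of a nonzero map $\Sigma\to E$ is simple and meets the essential simple submodule $\hat Fe$, hence equals it. So $\operatorname{Hom}_{\hat B}(\Sigma,E)$ is $0$ or $\cong\operatorname{Hom}_{\hat B}(\hat F,\hat F)=\{a\in\hat F:\delta a=0,\ \tau a=a\}=k$. Hence $\dim_k\operatorname{Hom}_{\hat B}(Y,E)\le\operatorname{length}(Y)<\infty$. $\square$

Propositions 15 and 18 with (6) prove Proposition 10. With Proposition 9 and Corollary 11, $R$ is a noetherian local domain with $J=I$ and $R/J=k$.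

## 13. The class of $xv-tu$ lies in every power of the radical

Let $G=xW+tW$. Then $GI=xI+tI$ is a right ideal of $R$; put $C=R/GI$. With $u,v$ from (3) let $\omega=xv-tu\in G$. Since $\delta v=\tau u-u$, we have $xv=vx+\tau(u)-u$ and $tu=\tau(u)t+\tau(u)-u$, so
$$\omega=xv-tu=vx-\tau(u)t\in G\cap I.\tag{8}$$

**Proposition 19.** $\omega\in\bigcap_m(GI+I^m)$ and $\omega\notin GI$. So the class of $\omega$ is a nonzero element of $\bigcap_mCJ^m$.

**Step 1: $\omega$ is a limit of elements of $GI$.** *We approximate $f$ by polynomials, which lie in $K$.* Choose $f_n\in k[y]$ with $f-f_n\in y^n\hat K$, and put $u_n=\delta f_n$, $v_n=\tau f_n-f_n$, $\omega_n=xv_n-tu_n$. As in (8), $\omega_n=v_nx-\tau(u_n)t$. Since $f_n\in K$, we have in $W$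
$$v_n=tf_n-\tau(f_n)t,\qquad u_n=xf_n-f_nx .$$
As $xt=tx$, the terms $xtf_n$ and $txf_n$ cancel, and
$$\omega_n=t\,(f_nx)-x\,(\tau(f_n)t)\in tI+xI=GI .$$

**Step 2: small powers of $y$ are deep in the radical.** *This converts $y$-adic closeness into $I$-adic closeness.* The elements $v-v_n=(\tau-1)(f-f_n)$ and $\tau(u-u_n)=\tau\delta(f-f_n)$ lie in $y^n\hat K\cap F=y^nK$, so $\omega-\omega_n\in y^nKx+y^nKt\subseteq y^nI$. Next, $y^2=xy-yx\in IW$, so $y^2I\subseteq IWI=I^2$, and $y^{2m}I\subseteq I^{m+1}$ by induction. With $n=2m$ we get $\omega\in GI+I^{m+1}$ for all $m$.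

**Step 3: $\omega\notin GI$.** *A representation of $\omega$ in $GI$ would produce an antiderivative of $(u,v)$ inside $K$, and $f$ is the only candidate.* Suppose $\omega=xa+tb$ with $a,b\in I$. Then
$$x(v-a)=t(u+b).\tag{9}$$
*Claim: if $p,q\in W$ and $xp=tq$, then $p=tw$ and $q=xw$ for some $w\in W$.* For $p,q\in W_0$ this holds because $W_0=k[x,T^{\pm1}]\otimes_kK$ is free as a left $k[x,T^{\pm1}]$-module, and $x$ and $t=T-1$ are non-associated primes of the factorial ring $k[x,T^{\pm1}]$. In general choose $s\in S$ with $ps,qs\in W_0$, find $w_0$ with $ps=tw_0$, $qs=xw_0$, and put $w=w_0s^{-1}$.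

By the claim and (9), $v-a=tw$ and $u+b=xw$ for some $w\in W$. Apply both sides of the second equation to $1$ in the left $W$-module $K$. Since $b\cdot1=0$, with $c=w\cdot1\in K$ we get
$$u=\delta(c).$$
But $u=\delta(f)$, so $f-c\in\ker\delta=k$ and $f\in K\subseteq F$. This contradicts (3). $\square$

This proves the first sentence of Theorem 1. As $R/J=k$, $\mathcal C(J)=R\setminus J$ consists of units, so $J$ is left and right localizable, and it is the unique prime minimal over $N=J$. By Proposition 3, the right SLC fails at the only maximal ideal $J$, and $J$ does not have the right AR property. So Conjecture (b) is false.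

## 14. The powers of $J$, the left side, and the product with the opposite ring

**Step 1: $\bigcap_mJ^m=0$.** *The ring $R$ itself is separated; only a quotient of it is not.* We have $\psi(y)=y$, $\psi(x)=y\theta$, $\psi(t)=\exp(y\theta)-1$, all in the ideal $y\mathcal O$. So $\psi(P)\subseteq y\mathcal O$, $\psi(S)$ consists of units (nonzero scalars plus elements of $y\mathcal O$), and $\psi$ extends to an injection $W\hookrightarrow\mathcal O$ that maps $J(W)\supseteq J$ into $y\mathcal O$. Hence $\bigcap_mJ^m$ maps into $\bigcap_my^m\mathcal O=0$.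

**Step 2: f.g. left $W$-modules are separated.** *This is the input for left $R$-modules.* Otherwise, as in Step 3 of the proof of Proposition 3 (on the left, for $W$), there is a f.g. left $W$-module $V'$, not f.l., with a simple submodule $U'$ contained in every nonzero submodule. Since $y\in J(W)$, $yU'=0$, and Lemma 6 gives $y^nV'\cap U'\subseteq yU'=0$ for some $n$; so $y^nV'=0$. The module $\Gamma=\operatorname{ann}_{V'}(y)$ is f.g. over the commutative noetherian local ring $W/yW$, with maximal ideal $\mathfrak m$, say. By Krull's intersection theorem $\bigcap\mathfrak m^j\Gamma=0$, so $\mathfrak m^j\Gamma\not\supseteq U'$ for some $j$; then $\mathfrak m^j\Gamma=0$, and $\Gamma$ is f.l. Multiplication by $y^{i-1}$ embeds $\operatorname{ann}(y^i)/\operatorname{ann}(y^{i-1})$, up to a twist by an automorphism, in $\Gamma$. So $V'=\operatorname{ann}(y^n)$ is f.l., a contradiction.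

**Step 3: f.g. left $R$-modules are separated.** *By the left version of Proposition 3 this gives the left SLC and the left AR property.* Let $V$ be a f.g. left $R$-module and put $\mathcal A=I\otimes_RV$. As $I=Wx+Wt$ is a $(W,R)$-bimodule, f.g. over $W$, $\mathcal A$ is a f.g. left $W$-module. Let $\mathcal K$ be the kernel of the $R$-map $\mathcal A\to IV$, $i\otimes v\mapsto iv$. If $\sum i_j\otimes v_j\in\mathcal K$ and $i\in I$, then, since $i_j\in R$,
$$i\sum_j i_j\otimes v_j=\sum_j i\,i_j\otimes v_j=i\otimes\sum_j i_jv_j=0 .$$
So $\mathcal K\subseteq\mathcal A^I$ is fd by Lemma 8. As $I^m\mathcal A\subseteq J(W)^m\mathcal A$, Step 2 gives $\bigcap_mI^m\mathcal A=0$.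

We claim $\bigcap_m(I^m\mathcal A+\mathcal K)=\mathcal K$. For $z$ in the left side, the sets $\{c\in\mathcal K:z-c\in I^m\mathcal A\}$ form a descending chain of nonempty affine subspaces of an fd space, so they stabilize. Any $c$ in all of them satisfies $z-c\in\bigcap I^m\mathcal A=0$, so $z=c\in\mathcal K$. Therefore $IV\cong\mathcal A/\mathcal K$ is separated, and so is $V$, because $\bigcap_mI^mV=\bigcap_mI^m(IV)$. This completes the proof of Theorem 1. $\square$

**Step 4: Corollary 2.** *We make both minimal primes fail.* The first assertions restate Theorem 1 for $R$ and $R^{\rm op}$. The ring $R\times R^{\rm op}$ is noetherian, and modulo $N=J\times J^{\rm op}$ it is $k\times k$. So $N$ is semiprime with exactly the two minimal primes $J\times R^{\rm op}$ and $R\times J^{\rm op}$. $\mathcal C(N)$ consists of pairs of units, so $N$ is localizable. A f.g. uniform right $R$-module that violates the right SLC at $J$, with second prime $Q$, is also a module over $R\times R^{\rm op}$ via the first projection. It has the same submodules, each annihilator $\mathfrak b\subseteq R$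 becomes $\mathfrak b\times R^{\rm op}$, and the torsion conditions are unchanged. So it violates the right SLC at $J\times R^{\rm op}$. Left $R^{\rm op}$-modules are right $R$-modules, so in the same way the left SLC fails at $R\times J^{\rm op}$. $\square$
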